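# Power decay and the failure of uniqueness for a Robin problem with strong KPP nonlinearity

## 1. The function $(R^2+|x|^2)^{-\theta/2}$ and a strip tuned to it

Let $d\ge 3$. For $R\ge 1$ define on $\mathbb R^d$
$$s=s(x)=\sqrt{R^2+|x|^2}\ \ge R,\qquad A_\theta=s^{-\theta}.$$
We compute $\Delta A_\theta$. From $\nabla s=x/s$ we get $|\nabla s|^2=1-R^2s^{-2}$ and
$$\Delta s=\frac ds-\frac{|x|^2}{s^3}=\frac{d-1}{s}+\frac{R^2}{s^3}.$$
Hence
$$\Delta s^{-\theta}=-\theta s^{-\theta-1}\Delta s+\theta(\theta+1)s^{-\theta-2}|\nabla s|^2=s^{-\theta-2}\Big[-\theta(d-2-\theta)-\theta(\theta+2)\frac{R^2}{s^2}\Big],$$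
that is,
$$-\Delta A_\theta=\kappa_\theta A_\theta,\qquad \kappa_\theta=\theta(d-2-\theta)s^{-2}+\theta(\theta+2)R^2s^{-4}. \tag{1}$$
So $A_\theta$ is an exact positive solution, on all of $\mathbb R^d$, of an equation with potential $\kappa_\theta$. For $0<\theta<d-2$ the potential is positive. It is at most $CR^{-2}$, and it decays like $|x|^{-2}$. For instance, $d=3$ and $\theta=\frac12$ give $\kappa_\theta=\frac14s^{-2}+\frac54R^2s^{-4}$.

The function $(R,x)\mapsto s^{-\theta}$ is smooth away from the origin of $\mathbb R^{d+1}$ and homogeneous of degree $-\theta$. Its $x$-derivatives of order $j$ are homogeneous of degree $-\theta-j$, hence bounded by their maximum on the unit sphere times $s^{-\theta-j}$. The same applies to $\kappa_\theta$, which has degree $-2$. Thus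
$$|D^jA_\theta|\le C_js^{-\theta-j},\qquad |D^j\kappa_\theta|\le C_js^{-2-j},$$
with $C_j$ independent of $R$. Throughout, $X=O(s^{-j})$ means $|X|\le Cs^{-j}$ with $C$ independent of the point and of $R\ge R_0$.

**Two exponents.** Let $p>4/(d-2)$. Then $2/p<(d-2)/2$. Fix $a\in(2/p,(d-2)/2)$, and then $b$ with $0<b-a<\min\{1,\ d-2-2a,\ ap-2\}$. These conditions give
$$a<b<a+1,\qquad a(p+1)\ge b+2,\qquad \kappa_b-\kappa_a\ge c_0s^{-2},\quad c_0:=(b-a)(d-2-a-b)>0. \tag{2}$$
The last one holds because $b(d-2-b)-a(d-2-a)=(b-a)(d-2-a-b)$, because $a+b<d-2$, and because $\theta(\theta+2)$ increases in $\theta>0$. So $A_b$ decays a little faster than $A_a$, and it is a strict supersolution for the potential $\kappa_a$: $(-\Delta-\kappa_a)A_b\ge c_0s^{-b-2}$.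

**A strip.** Let $\mu,\gamma>0$, and let $R$ be so large that $\kappa_a<\mu/2$. On $\mathbb R^d$ put
$$k=\sqrt{\mu-\kappa_a},\qquad \ell=\frac1k\arctan\frac\gamma k,\qquad\text{so}\quad k\ell\in(0,\tfrac\pi2),\quad k\sin(k\ell)=\gamma\cos(k\ell), \tag{3}$$
and consider
$$\Omega=\{(x,y)\in\mathbb R^d\times\mathbb R:\ |y|<\ell(x)\},\qquad v_a(x,y)=A_a(x)\cos(k(x)y).$$
In the variable $y$, the function $\cos(ky)$ satisfies $-\partial_{yy}\cos(ky)=k^2\cos(ky)$, and by (3) it satisfies $\partial_y\cos(ky)=-\gamma\cos(ky)$ at $y=\ell$. In the variable $x$, $-\Delta A_a=\kappa_aA_a$. Since $k^2+\kappa_a=\mu$, the function $v_a$ solves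
$$-\Delta v=\mu v\ \text{ in }\Omega,\qquad \partial_\nu v+\gamma v=0\ \text{ on }\partial\Omega,$$
up to errors caused only by the slow variation of $k$ and $\ell$.

**What it is for.** Let $f$ be a nonlinearity with $f(u)\approx\mu u$ for small $u$. Then every small multiple $tv_a$ is close to solving $-\Delta u=f(u)$ with the Robin condition. If each can be corrected to a true solution that stays comparable to $tv_a$, the nonlinear problem has infinitely many solutions on $\Omega$. The correction will be paid for by $A_b$. The condition $a>2/p$ makes the nonlinear error $\sim s^{-a(p+1)}$ no larger than the gain $s^{-b-2}$ from $A_b$, and $a<(d-2)/2$ leaves room for $b$. This will disprove a uniqueness conjecture.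

## 2. The Robin problem with a strong KPP nonlinearity

**Definition (uniformly smooth).** Let $\Omega\subset\mathbb R^N$ be a domain (open, connected). It is *uniformly smooth* if there are $\alpha\in(0,1)$ and a fixed $r>0$ such that for every $P\in\partial\Omega$ the piece $\partial\Omega\cap B_r(P)$ can be written, in suitable coordinates, as the graph of a $C^{2,\alpha}$ function $\phi_P:D\to\mathbb R$, with $D$ the unit ball of $\mathbb R^{N-1}$ and $\|\phi_P\|_{C^{2,\alpha}}$ bounded independently of $P$.

More precisely, $\partial\Omega\cap B_r(P)$ is the part in $B_r(P)$ of the graph of $\phi_P$. If a graph centered at $P$ is given only over a disc of radius $r_0<1$, multiply it by a cut-off equal to $1$ on the disc of radius $r_0/2$ and take $r<r_0/2$: inside $B_r(P)$ nothing changes. As usual, $\Omega$ lies locally on one side of its boundary, and $\nu$ is the outward unit normal.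

*Examples.* A strip $|y|<\ell(x)$ with $\ell\ge\ell_*>0$ and all derivatives of $\ell$ bounded is uniformly smooth (checked in Section 7). The set $|y|<1/(1+x^2)$ in $\mathbb R^2$ is not. On a graph with bounded $C^2$ norm, a secant of length $h$ makes an angle $O(h)$ with the tangent at its endpoint. Here the vertical secant between the two boundary curves has length $2/(1+x^2)\to0$, yet it is nearly normal to the boundary.

**Definition (strong KPP).** A $C^1$ function $f:[0,1]\to\mathbb R$ is of *strong KPP-type* if $f(0)=f(1)=0$, $f'(0)>0$, and $s\mapsto f(s)/s$ is strictly decreasing on $(0,1]$.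

Write $\mu=f'(0)$, $g(s)=f(s)/s$, $g(0)=\mu$. Then $g$ is continuous and strictly decreasing on $[0,1]$ with $g(1)=0$, so $0\le f(s)\le\mu s$. The functions $s-s^{1+p}$ with $p>0$ are examples, with $g=1-s^p$; the case $p=1$ is the logistic $s(1-s)$. The function $s^2(1-s)$ is not an example, since its derivative at $0$ vanishes.

For a constant $\gamma\ge0$ the Robin problem is
$$\begin{cases}-\Delta u=f(u)&\text{in }\Omega,\quad 0<u\le1,\\[2pt] -\dfrac{\partial u}{\partial\nu}=\gamma u&\text{on }\partial\Omega.\end{cases} \tag{4}$$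
It is known that when $\Omega$ is bounded and $f$ is of strong KPP-type, the solution of the corresponding Dirichlet problem ($u=0$ on $\partial\Omega$) is unique when it exists. Conjecture 4 in "Solved and unsolved problems" (https://ems.press/content/serial-article-files/25109?nt=1) says:

**Conjecture 4.** In a uniformly smooth domain $\Omega$ with $f$ of strong KPP-type, the solution of problem (4) is unique when it exists.

The domain may be unbounded. The conjecture turns out to be false, and one can say exactly when it fails. The answer depends on how fast $g$ leaves the value $\mu$ at $0$. For $p>0$ consider two conditions: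

* $(U_p)$: there is $K$ with $\mu-g(s)\le Ks^p$ on $[0,1]$.
* $(L_p)$: for each $k>1$ there is $c_k>0$ with $g(s/k)-g(s)\ge c_ks^p$ on $(0,1]$.

For $f=s-s^{1+p}$ both are immediate: $\mu-g=s^p$ and $g(s/k)-g(s)=(1-k^{-p})s^p$. More generally both hold if $f(s)=\mu s-cs^{1+p}+o(s^{1+p})$ as $s\to0$ with $c>0$. Indeed the quotients $(\mu-g(s))/s^p$ and $(g(s/k)-g(s))/s^p$ are continuous and positive on $(0,1]$ and tend to $c>0$ and $c(1-k^{-p})>0$ as $s\to0$.

**Theorem 1.** The conjecture is false. Let $d\ge3$, $p>4/(d-2)$, $\gamma>0$, and let $f$ be strong KPP with $(U_p)$. Then there is a uniformly smooth $C^\infty$ domain $\Omega=\{(x,y)\in\mathbb R^d\times\mathbb R:|y|<\ell(x)\}$ on which (4) has infinitely many solutions. (Example: $N=4$, $d=3$, $f(s)=s-s^6$, any $\gamma>0$.)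

**Theorem 2.** Let $f$ be strong KPP.

1. If $\gamma=0$, then for every uniformly smooth $\Omega\subset\mathbb R^N$ and every $N$, $u\equiv1$ is the only solution.
2. If $N\le2$, then (4) has at most one solution for every $\gamma\ge0$. More generally this holds in any $N$ if $|\Omega\cap B_R|\le CR^2$ for $R\ge1$.
3. If $(L_p)$ holds and $p(N-2)\le4$, then (4) has at most one solution for every $\gamma\ge0$ and every uniformly smooth $\Omega\subset\mathbb R^N$. More generally this holds if $(L_p)$ holds, $|\Omega\cap B_R|\le CR^d$ for $R\ge1$, and $p(d-2)\le4$.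
4. If $N\ge3$, $(U_p)$ holds and $p(N-2)>4$, then for every $\gamma>0$ there is a uniformly smooth $C^\infty$ domain $\Omega\subset\mathbb R^N$ on which (4) has infinitely many solutions.

Two consequences follow from Theorem 2.

* If $f(s)=\mu s-cs^{1+p}+o(s^{1+p})$ with $c>0$, $N\ge3$, and $\gamma>0$ is fixed, then uniqueness holds in all uniformly smooth $\Omega\subset\mathbb R^N$ if and only if $p(N-2)\le4$, because both $(L_p)$ and $(U_p)$ hold and parts 3 and 4 cover the two cases. For the logistic $f=s(1-s)$, $p=1$, this means $N\le6$.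
* For fixed $\gamma$ and $N$, Conjecture 4 (for all $f$) is true if and only if $\gamma=0$ or $N\le2$. Parts 1 and 2 give one direction. For $N\ge3$ and $\gamma>0$ take $f(s)=s-s^{1+p}$ with $p>4/(N-2)$ in part 4.

**Solutions, positivity, weak form.** "Solution" means $u\in C^2(\Omega)\cap C^1(\overline\Omega)$ satisfying (4). Two facts are used all the time.

First, *a solution is positive on $\overline\Omega$.* Recall Hopf's lemma: if $-\Delta u\ge0$ and $u>0$ in $\Omega$, $u(q)=0$ at a boundary point $q$ with an interior touching ball, and $u$ is $C^1$ up to $q$, then $\partial_\nu u(q)<0$. Here $-\Delta u=f(u)\ge0$. If $u(q)=0$ with $q\in\partial\Omega$, then $\partial_\nu u(q)<0$, which contradicts $\partial_\nu u(q)=-\gamma u(q)=0$.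

Second, *the weak form*:
$$\int_\Omega\nabla u\cdot\nabla\eta+\gamma\int_{\partial\Omega}u\eta=\int_\Omega f(u)\eta\qquad\text{for Lipschitz }\eta\text{ of bounded support.} \tag{5}$$
A partition of unity reduces this to $\eta$ supported either inside $\Omega$ or in a coordinate patch where $\Omega=\{x_N>\phi(x')\}$. In the patch put $\Omega_\varepsilon=\{x_N>\phi(x')+\varepsilon\}$. There $u$ is $C^2$ up to the boundary near $\operatorname{supp}\eta$, so $\int_{\Omega_\varepsilon}\nabla u\cdot\nabla\eta-\int_{\partial\Omega_\varepsilon}\eta\,\partial_\nu u=\int_{\Omega_\varepsilon}f(u)\eta$. Let $\varepsilon\to0$, using that $\Delta u$ is bounded and $u\in C^1(\overline\Omega)$, and insert $\partial_\nu u=-\gamma u$.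

## 3. An interval, and why the critical width matters

Take $N=1$, $\Omega=(-\ell,\ell)$, $\gamma>0$. Let $k\in(0,\pi/(2\ell))$ be the root of $k\tan(k\ell)=\gamma$. It exists and is unique because $k\tan(k\ell)$ increases from $0$ to $\infty$. Then $\varphi=\cos(ky)>0$ on $[-\ell,\ell]$ satisfies $-\varphi''=k^2\varphi$ and the Robin condition, so $k^2$ is the principal eigenvalue.

*Existence holds exactly when $k^2<\mu$.* If $u$ is a solution, multiply the equation by $\varphi$ and integrate by parts twice. The boundary terms $-u'\varphi+u\varphi'$ vanish at both ends since $u$ and $\varphi$ satisfy the same Robin condition. What remains is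
$$\int_{-\ell}^{\ell}(g(u)-k^2)\,u\varphi\,dy=0 .$$
As $u>0$ we have $g(u)<\mu$, so this forces $k^2<\mu$. Conversely, if $k^2<\mu$, choose $t\in(0,1]$ with $g(t)\ge k^2$. Then $-(t\varphi)''=k^2t\varphi\le g(t\varphi)t\varphi=f(t\varphi)$, so $t\varphi$ is a subsolution and $1$ is a supersolution. Lemma 1 below gives a solution between them.

*At the critical width $k^2=\mu$ there is no solution.* But then every $t\varphi$ solves the problem linearized at $0$. A strip $\mathbb R^d\times(-\ell,\ell)$ of nearly critical width has the same family in its cross-section, times an amplitude $A(x)$ that may vary slowly. In Section 1 the local eigenvalue is $k(x)^2=\mu-\kappa_a(x)$, subcritical by a small amount that decays like $|x|^{-2}$.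

Two simpler choices of that amount would fail.

* If $\kappa$ were a constant $\kappa_0>0$, the amplitude would have to satisfy $-\Delta A=\kappa_0A$ with $A>0$ on $\mathbb R^d$. This is impossible. Take a ball so large that its first Dirichlet eigenvalue $\lambda$ is less than $\kappa_0$, with eigenfunction $\psi>0$. Green's formula gives $\kappa_0\int A\psi=\lambda\int A\psi+\int_{\partial B}A\,\partial_\nu\psi\le\lambda\int A\psi$, a contradiction.
* If $\kappa=0$, the amplitude would be a positive harmonic function on $\mathbb R^d$ tending to $0$ at infinity, which the maximum principle excludes.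

*Whole space.* If $\Omega=\mathbb R^N$ there is no boundary condition, so $\gamma$ may be taken to be $0$, and Theorem 2, part 1, says that $u\equiv1$ is the only solution.

## 4. The ratio $v/u$ and the uniqueness half of Theorem 2

The natural attempt at uniqueness is to test the equation for $v$ with $u$ and the equation for $u$ with $v$. On a bounded domain the difference is $\int uv\,(g(u)-g(v))=0$. If $u\le v$ the integrand has a sign and $u=v$. Two arbitrary solutions need not be ordered, so one localizes to the set where $v>ku$, with $k>1$.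

**Step 1. An energy inequality for the ratio.** This step turns the monotonicity of $g$ into an estimate in which only the gradient of a cut-off appears on the right.

Let $u,v$ be two solutions and $k>1$, and put
$$w=\frac vu,\qquad \zeta=(w-k)_+,\qquad z=(v-ku)_+=u\zeta .$$
Since $u>0$ on $\overline\Omega$, these are locally Lipschitz on $\overline\Omega$. Let $\chi$ be Lipschitz with compact support. Use $\eta=\chi^2z$ in (5) for $v$, use $\eta=\chi^2zw$ in (5) for $u$, and subtract. The boundary terms are $\gamma\int v\chi^2z$ and $\gamma\int u\chi^2zw$. They cancel because $uw=v$. The right sides give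
$$\int\chi^2z\,\big(vg(v)-ug(u)w\big)=-\int\chi^2zv\,(g(u)-g(v)).$$
For the gradient terms insert $\nabla v=w\nabla u+u\nabla w$:
$$\nabla v\cdot\nabla(\chi^2z)-\nabla u\cdot\nabla(\chi^2zw)=u\nabla w\cdot\nabla(\chi^2z)-\chi^2z\,\nabla u\cdot\nabla w .$$
With $z=u\zeta$, the first term on the right is $u^2\nabla w\cdot\nabla(\chi^2\zeta)+u\chi^2\zeta\,\nabla w\cdot\nabla u$, and its second part cancels the last term. What is left is $u^2\nabla w\cdot\nabla(\chi^2\zeta)$. Almost everywhere $\nabla w\cdot\nabla\zeta=|\nabla\zeta|^2$ and $\zeta\nabla w=\zeta\nabla\zeta$, so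
$$\int u^2\chi^2|\nabla\zeta|^2+\int\chi^2zv\,(g(u)-g(v))=-2\int\chi u^2\zeta\,\nabla\chi\cdot\nabla\zeta\le\frac12\int u^2\chi^2|\nabla\zeta|^2+2\int|\nabla\chi|^2z^2 .$$
Hence
$$\int_\Omega\chi^2zv\,(g(u)-g(v))\le2\int_\Omega|\nabla\chi|^2z^2 . \tag{6}$$
Where $z>0$ we have $u<v/k<v$, so $g(u)>g(v)$: the left integrand is nonnegative, and positive wherever $\chi z\ne0$. If $z\equiv0$ for every $k>1$, then $v\le ku$ for every $k>1$, so $v\le u$. Exchanging $u$ and $v$ gives $u=v$. So for parts 2 and 3 we must show $z\equiv0$. On a bounded domain take $\chi=1$ on $\overline\Omega$; the right side is $0$ and we are done. On an unbounded domain the price is $\int|\nabla\chi|^2z^2$.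

**Step 2. Part 1, $\gamma=0$.** Here the left side of (6) controls $z$ without loss, so an exponential cut-off is enough.

Now $v\equiv1$ is a solution. Let $u$ be any solution, and $k>1$. On $\{z>0\}$ we have $u<1/k$, so $g(u)-g(1)=g(u)\ge g(1/k)=:c>0$. As $0\le z\le1$, $z^2\le z$, and (6) gives $c\int\chi^2z\le2\int|\nabla\chi|^2z$. Take, for $\varepsilon>0$,
$$\chi_n=e^{-\varepsilon|x|}\min\big(1,(n+1-|x|)_+\big),\qquad|\nabla\chi_n|\le e^{-\varepsilon|x|}\big(\varepsilon+1_{n<|x|<n+1}\big). \tag{7}$$
Since $|\nabla\chi_n|^2\le(1+\varepsilon)^2e^{-2\varepsilon|x|}$ is integrable and $z$ is bounded, dominated convergence gives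
$$c\int e^{-2\varepsilon|x|}z\le2\varepsilon^2\int e^{-2\varepsilon|x|}z<\infty .$$
Choose $2\varepsilon^2<c$: then $z=0$ a.e., so $z\equiv0$ by continuity, that is, $u\ge1/k$. Since $k>1$ was arbitrary, $u\equiv1$.

**Step 3. Part 2, volume growth at most $R^2$.** Here one makes the right side of (6) tend to $0$ by a logarithmic cut-off.

Assume $|\Omega\cap B_\rho|\le C\rho^2$ for $\rho\ge1$, which is automatic for $N\le2$. For $R\ge2$ let $\chi_R=1$ for $|x|\le R$, $\chi_R=2-\log|x|/\log R$ for $R\le|x|\le R^2$, and $\chi_R=0$ beyond. On the annulus $|\nabla\chi_R|=1/(|x|\log R)$. The shell $2^iR\le|x|<2^{i+1}R$ contributes at most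
$$\frac{1}{(2^iR\log R)^2}\,C(2^{i+1}R)^2=\frac{4C}{(\log R)^2}$$
to $\int|\nabla\chi_R|^2z^2$, as $z\le1$. There are at most $1+\log_2R$ shells, so the total is at most $C'/\log R\to0$. By Fatou's lemma in (6), $\int_\Omega zv(g(u)-g(v))=0$. The integrand is positive where $z>0$, so $z\equiv0$.

**Step 4. Part 3, the condition $(L_p)$.** Here we balance the two sides of (6) by Hölder's inequality.

On $\{z>0\}$ we have $u<v/k$ and $v\ge z$, so $g(u)-g(v)\ge g(v/k)-g(v)\ge c_kv^p\ge c_kz^p$, and (6) yields
$$c_k\int_\Omega\chi^2z^{p+2}\le2\int_\Omega|\nabla\chi|^2z^2 . \tag{8}$$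
Let $\chi=\xi^m$ with $m=(p+2)/p$, where $\xi=1$ on $B_R$, $\xi=0$ off $B_{2R}$, $0\le\xi\le1$, $|\nabla\xi|\le2/R$. Then $|\nabla\chi|^2\le4m^2R^{-2}\xi^{2m-2}$ on $B_{2R}\setminus B_R$, and it vanishes elsewhere. Since $2m-2=4/p=2m\cdot\frac{2}{p+2}$,
$$\xi^{2m-2}z^2=\big(\chi^2z^{p+2}\big)^{2/(p+2)} .$$
Put $I_R=\int\chi^2z^{p+2}$ and $J_R=\int_{B_{2R}\setminus B_R}\chi^2z^{p+2}\le I_R$, both over $\Omega$ and finite. Hölder's inequality with exponents $\frac{p+2}2$ and $\frac{p+2}p$ gives, for $R\ge1$,
$$I_R\le CR^{-2}|\Omega\cap B_{2R}|^{\frac p{p+2}}J_R^{\frac2{p+2}}\le C'R^{-2+\frac{dp}{p+2}}J_R^{\frac2{p+2}}\le C'J_R^{\frac2{p+2}} .$$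
The last inequality is where the hypothesis enters: $dp\le2(p+2)$ is the same as $p(d-2)\le4$. The choice $d=N$ is always allowed. Now $I_R\le C'I_R^{2/(p+2)}$, so $I_R$ is bounded independently of $R$. Since $I_R\ge\int_{\Omega\cap B_R}z^{p+2}$, we get $z\in L^{p+2}(\Omega)$. Then $J_R\le\int_{\Omega\setminus B_R}z^{p+2}\to0$, so $I_R\to0$ and $z\equiv0$. $\blacksquare$

## 5. Power decay satisfies the energy inequality when $p(d-2)>4$

Can a better cut-off in (8) extend part 3? No: the inequality itself has nonzero solutions. Let $p>4/(d-2)$, and let $a,b,c_0$ be as in (2). We claim that on $\mathbb R^d$ the function $z=A_a=s^{-a}$ satisfies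
$$\int\chi^2z^{p+2}\le\frac1{c_0}\int|\nabla\chi|^2z^2\qquad\text{for all compactly supported Lipschitz }\chi. \tag{9}$$
Put $h=A_b/A_a>0$. Then $A_a^2\nabla h=A_a\nabla A_b-A_b\nabla A_a$, so by (1)
$$-\operatorname{div}(A_a^2\nabla h)=(\kappa_b-\kappa_a)A_aA_b\ge c_0s^{-2}A_a^2h .$$
Multiply by $\chi^2/h$, integrate by parts, and use $2\frac\chi h\nabla\chi\cdot\nabla h-\frac{\chi^2}{h^2}|\nabla h|^2\le|\nabla\chi|^2$:
$$c_0\int s^{-2a-2}\chi^2\le\int A_a^2\nabla h\cdot\nabla\big(\chi^2/h\big)\le\int A_a^2|\nabla\chi|^2 .$$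
Since $s\ge1$ and $ap\ge2$, $z^{p+2}=s^{-a(p+2)}\le s^{-2a-2}$, and (9) follows. Replacing $z$ by $\epsilon z$ multiplies the left side of (9) by $\epsilon^{p+2}$ and the right side by $\epsilon^2$, so the constant can be made as small as we like. Inequality (8) alone therefore cannot give $z\equiv0$ once $p(d-2)>4$.

The functions that pass the test decay like $|x|^{-a}$ with $2/p<a<(d-2)/2$. The next three sections build actual solutions with this decay.

## 6. From ordered barriers to infinitely many solutions

**Lemma 1.** Let $\Omega$ be a $C^\infty$ uniformly smooth domain and let $\underline u,\overline u\in C^2(\overline\Omega)$, $0<\underline u\le\overline u\le1$, satisfy $-\Delta\underline u\le f(\underline u)$, $-\Delta\overline u\ge f(\overline u)$ in $\Omega$, and $\partial_\nu\underline u+\gamma\underline u\le0\le\partial_\nu\overline u+\gamma\overline u$ on $\partial\Omega$. Then (4) has a solution $u$ with $\underline u\le u\le\overline u$.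

*Proof.* Let $M=1+\max|f'|$. Then $F(s)=f(s)+Ms$ is nondecreasing and nonnegative on $[0,1]$. Let $H^1_{loc}(\overline\Omega)$ be the set of functions lying in $H^1(\Omega\cap B_n)$ for all $n$. Such functions have traces in $L^2(\partial\Omega\cap B_n)$ for all $n$.

**Step 1. Comparison on an unbounded domain.** This step gives the ordering that drives the iteration. Let $U\in H^1_{loc}(\overline\Omega)\cap L^\infty$ satisfy
$$\int\nabla U\cdot\nabla\eta+M\int U\eta+\gamma\int_{\partial\Omega}U\eta\le0\quad\text{for all }0\le\eta\in H^1(\Omega)\text{ of bounded support.}$$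
Then $U\le0$. Indeed, test with $\eta=\chi^2U_+$, $\chi$ Lipschitz of compact support. The boundary term is $\gamma\int\chi^2U_+^2\ge0$, so
$$\int\chi^2|\nabla U_+|^2+M\int\chi^2U_+^2\le2\int\chi U_+|\nabla\chi||\nabla U_+|\le\int\chi^2|\nabla U_+|^2+\int|\nabla\chi|^2U_+^2 ,$$
that is, $M\int\chi^2U_+^2\le\int|\nabla\chi|^2U_+^2$. With $\chi_n$ from (7) and dominated convergence, $M\int e^{-2\varepsilon|x|}U_+^2\le\varepsilon^2\int e^{-2\varepsilon|x|}U_+^2<\infty$. Choosing $\varepsilon^2<M$ gives $U_+=0$.

**Step 2. The linear problem.** This step provides one iteration. For $0\le G\in L^\infty(\Omega)$ we want a bounded $u\in H^1_{loc}(\overline\Omega)$ with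
$$\int\nabla u\cdot\nabla\eta+M\int u\eta+\gamma\int_{\partial\Omega}u\eta=\int G\eta\qquad\text{for all }\eta\in H^1(\Omega)\text{ of bounded support,}$$
the weak form of $-\Delta u+Mu=G$, $\partial_\nu u+\gamma u=0$. Uniqueness among bounded solutions is Step 1 applied to differences. For existence, consider the space of $u\in H^1(\Omega)$ with trace in $L^2(\partial\Omega)$, with inner product $\int\nabla u\cdot\nabla\eta+M\int u\eta+\gamma\int_{\partial\Omega}u\eta$ (if $\gamma=0$, just $H^1(\Omega)$). It is complete because local traces are continuous. By Lax–Milgram (here even by Riesz) there is a weak solution $u_n$ with datum $G1_{B_n}\in L^2$.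

* Testing with $(u_n)_-=\max(-u_n,0)$: the left side is $-\int|\nabla(u_n)_-|^2-M\int(u_n)_-^2-\gamma\int_{\partial\Omega}(u_n)_-^2$ and the right side is $\ge0$. So $u_n\ge0$.
* Let $c=\|G\|_\infty/M$. If $c=0$ then $u_n=0$. Otherwise test with $(u_n-c)_+$. The boundary term is $\ge0$ and $\int G1_{B_n}(u_n-c)_+\le Mc\int(u_n-c)_+$, which is finite since $\{u_n>c\}$ has finite measure. So $\int|\nabla(u_n-c)_+|^2+M\int(u_n-c)_+^2\le0$ and $u_n\le c$.
* Testing the equation for $u_n-u_{n+1}$, whose datum is $\le0$, with $(u_n-u_{n+1})_+$ gives $u_n\le u_{n+1}$.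
* Testing with $\chi^2u_n$ and using $2\chi u_n|\nabla\chi||\nabla u_n|\le\frac12\chi^2|\nabla u_n|^2+2|\nabla\chi|^2u_n^2$ gives
$$\frac12\int\chi^2|\nabla u_n|^2\le\int G\chi^2u_n+2\int|\nabla\chi|^2u_n^2, \tag{10}$$
so $u_n$ is bounded in $H^1(\Omega\cap B_m)$ for each $m$.

The bounded monotone limit $u$ of $u_n$ is therefore also the weak limit in each $H^1(\Omega\cap B_m)$. Traces $H^1(\Omega\cap B_{m+1})\to L^2(\partial\Omega\cap B_m)$ are bounded and linear, hence weakly continuous. Passing to the limit for each fixed $\eta$ of bounded support gives the solution. It satisfies the local bound (10) as well, by testing its own equation with $\chi^2u$.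

**Step 3. Monotone iteration.** This step produces a weak solution between the barriers. Let $u_0=\overline u$ and let $u_{j+1}$ solve the linear problem with $G=F(u_j)$. Integration by parts shows that $\overline u$ is a weak supersolution of the linear problem with datum $F(\overline u)$, since $-\Delta\overline u+M\overline u\ge F(\overline u)$ and $\partial_\nu\overline u+\gamma\overline u\ge0$. In the same way $\underline u$ is a weak subsolution with datum $F(\underline u)$. Step 1 applied to $u_1-u_0$ gives $u_1\le u_0$. If $u_j\le u_{j-1}$ then $F(u_j)\le F(u_{j-1})$, so $u_{j+1}\le u_j$. If $\underline u\le u_j$ then $F(\underline u)\le F(u_j)$, so $\underline u\le u_{j+1}$. Hence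
$$\underline u\le u_{j+1}\le u_j\le\overline u\qquad\text{for all }j.$$
By (10) the $u_j$ are bounded in each $H^1(\Omega\cap B_m)$, and $F(u_j)\to F(u)$ boundedly and pointwise for $u=\lim u_j$. So $u\in H^1_{loc}(\overline\Omega)$ is a bounded weak solution of $-\Delta u=f(u)$, $\partial_\nu u+\gamma u=0$, with $\underline u\le u\le\overline u$.

**Step 4. Regularity.** This step shows that the weak solution is a solution in our sense. Near any point of $\overline\Omega$ there is $\chi\in C_c^\infty(\mathbb R^N)$ with small support, equal to $1$ near the point, with $\partial_\nu\chi=0$ on $\partial\Omega$: near the boundary, take a function of the nearest boundary point times a cut-off in the distance that equals $1$ for small distance. Let $\omega\subset\Omega$ be a bounded smooth domain coinciding with $\Omega$ near $\operatorname{supp}\chi$. For $\eta\in H^1(\omega)$,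
$$\int\nabla(\chi u)\cdot\nabla\eta=\int\nabla u\cdot\nabla(\chi\eta)-\int\eta\,\nabla u\cdot\nabla\chi+\int u\nabla\chi\cdot\nabla\eta .$$
The last integral equals $-\int\eta(\nabla u\cdot\nabla\chi+u\Delta\chi)$, because $\partial_\nu\chi=0$. So $\chi u$ is the weak solution in $\omega$ of
$$-\Delta w+w=\chi f(u)+\chi u-2\nabla\chi\cdot\nabla u-u\Delta\chi,\qquad\partial_\nu w=-\gamma\chi u .$$
If $u\in W^{1,q}_{loc}(\overline\Omega)$ with $q\ge2$, the right side lies in $L^q(\omega)$ and the boundary datum is the trace of a $W^{1,q}(\omega)$ function. By the Agmon–Douglis–Nirenberg theorem this Neumann problem has a solution in $W^{2,q}(\omega)$, and it equals $\chi u$ by uniqueness of weak solutions. So $u\in W^{2,q}_{loc}(\overline\Omega)$. Start with $q=2$ and use Sobolev's embedding finitely often: $u\in C^{1,\beta}_{loc}(\overline\Omega)$ for some $\beta\in(0,1)$. Then the right side is $C^\beta$ and the boundary datum $C^{1,\beta}$, and Schauder theory for the Neumann problem gives $u\in C^{2,\beta}_{loc}(\overline\Omega)$. Integrating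 by parts in the weak form gives (4) pointwise, and $0<\underline u\le u\le1$. $\square$

The next lemma says which linear inequalities suffice.

**Lemma 2.** Let $\Omega$ be a $C^\infty$ uniformly smooth domain, let $(U_p)$ hold, and let $h^\pm\in C^2(\overline\Omega)$, $0<h^-\le h^+$, $h^+$ bounded, satisfy for some $c_2>0$
$$(-\Delta-\mu)h^+\ge0,\quad(-\Delta-\mu)h^-\le-c_2(h^+)^{p+1}\ \text{ in }\Omega,\qquad\partial_\nu h^-+\gamma h^-\le0\le\partial_\nu h^++\gamma h^+\ \text{ on }\partial\Omega.$$
Then (4) has infinitely many solutions.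

*Proof.* Call $t>0$ admissible if $t\sup h^+\le1$ and $Kt^p\le c_2$. Then $-\Delta(th^+)\ge\mu th^+\ge f(th^+)$. Since $\mu-g(th^-)\le K(th^-)^p$,
$$-\Delta(th^-)-f(th^-)=t\big[(-\Delta-\mu)h^-+(\mu-g(th^-))h^-\big]\le t\big[-c_2(h^+)^{p+1}+Kt^p(h^-)^{p+1}\big]\le0,$$
because $h^-\le h^+$. The boundary inequalities are unchanged by the factor $t$. Lemma 1 gives a solution $u_t$ with $th^-\le u_t\le th^+$. Fix $x_0\in\Omega$ and choose admissible $t_j\downarrow0$ with $t_{j+1}h^+(x_0)<t_jh^-(x_0)$. Then $u_{t_{j+1}}(x_0)\le t_{j+1}h^+(x_0)<t_jh^-(x_0)\le u_{t_j}(x_0)$, so the solutions $u_{t_j}$ are pairwise distinct. $\square$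

## 7. The strip of variable width: proof of Theorem 1

We use $k$, $\ell$, $\Omega$ from (3), with $a,b,c_0$ from (2). The parameter $R$ is fixed only at the end.

**Step 1. The domain is admissible.** This step checks smoothness and collects bounds. Since $\kappa_a\in(0,\mu/2)$, both $k$ and $\ell$ are smooth functions of $\kappa_a$, and $|D^j\kappa_a|=O(s^{-2-j})$. So all derivatives of $k,\ell$ are bounded and
$$|\nabla k|+|\nabla\ell|=O(s^{-3}),\qquad|D^2k|=O(s^{-4}),\qquad0<\ell_*\le\ell\le\ell^* .$$
For $|y|\le\ell(x)$, $\cos(ky)\ge\cos(k\ell)=k/\sqrt{k^2+\gamma^2}\ge c_*>0$. None of these constants depends on $R\ge R_0$. The domain is connected. Its boundary consists of the graphs $y=\pm\ell(x)$, at distance at least $2\ell_*$ from each other because the $y$-coordinates differ by at least $2\ell_*$. So for $r<\min(1,\ell_*)$ the ball $B_r(P)$ meets only the graph through $P$, which over the unit disc has bounded $C^3$ norm. Hence $\Omega$ is uniformly smooth and $C^\infty$.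

**Step 2. How well $v_\theta=A_\theta(x)\cos(k(x)y)$ solves the linear problem, $\theta\in\{a,b\}$.** This step measures the errors. We have $-\partial_{yy}v_\theta-\mu v_\theta=(k^2-\mu)v_\theta=-\kappa_av_\theta$. In $x$ use $\nabla_x\cos(ky)=-y\sin(ky)\nabla k$ and $\Delta_x\cos(ky)=-y\sin(ky)\Delta k-y^2\cos(ky)|\nabla k|^2$. Together with (1),
$$(-\Delta-\mu)v_\theta=(\kappa_\theta-\kappa_a)v_\theta+2y\sin(ky)\nabla A_\theta\cdot\nabla k+A_\theta\,y\sin(ky)\,\Delta k+A_\theta\,y^2\cos(ky)|\nabla k|^2 .$$
The last three terms are $O(s^{-\theta-1}s^{-3})$, $O(s^{-\theta}s^{-4})$ and $O(s^{-\theta}s^{-6})$, so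
$$(-\Delta-\mu)v_\theta=(\kappa_\theta-\kappa_a)v_\theta+O(s^{-\theta-4}). \tag{11}$$
On $y=\ell$ the outward normal is $(-\nabla\ell,1)/\sqrt{1+|\nabla\ell|^2}$. Put
$$\beta v:=\sqrt{1+|\nabla\ell|^2}\,(\partial_\nu v+\gamma v)=\partial_yv-\nabla\ell\cdot\nabla_xv+\gamma\sqrt{1+|\nabla\ell|^2}\,v,$$
which has the sign of $\partial_\nu v+\gamma v$. By (3), $\partial_yv_\theta=-A_\theta k\sin(k\ell)=-\gamma v_\theta$ at $y=\ell$. Hence
$$\beta v_\theta=-\nabla\ell\cdot\nabla_xv_\theta+\gamma\big(\sqrt{1+|\nabla\ell|^2}-1\big)v_\theta=O(s^{-3})O(s^{-\theta-1})+O(s^{-6})O(s^{-\theta})=O(s^{-\theta-4}). \tag{12}$$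
All functions used are even in $y$, so the same holds at $y=-\ell$.

**Step 3. A strict supersolution $G$.** The function $v_a$ has errors $O(s^{-a-4})$ of unknown sign, in the interior and on the boundary, so we need something strictly positive in both places to absorb them. In the interior $v_b$ has the gain $(\kappa_b-\kappa_a)v_b\ge c_0c_*s^{-b-2}$. On the boundary it has none, and this is why we add a multiple of $y^2s^{-b-2}$. For this term
$$(-\Delta-\mu)(y^2s^{-b-2})=O(s^{-b-2}),\qquad\beta(y^2s^{-b-2})\ge2\ell s^{-b-2}-O(s^{-b-6}),$$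
since $\partial_y$ contributes $2\ell s^{-b-2}$, the zero-order term is nonnegative, and $\nabla\ell\cdot\nabla_x$ contributes $O(s^{-3}s^{-b-3})$. Let
$$G=v_b+\delta y^2s^{-b-2},\qquad\delta\in(0,1].$$
By (11), (12) and (2), with a constant $C$ independent of $R$ and $\delta$,
$$(-\Delta-\mu)G\ge\big(c_0c_*-CR^{-2}-C\delta\big)s^{-b-2},\qquad\beta G\ge\big(2\delta\ell_*-CR^{-2}\big)s^{-b-2}.$$
First fix $\delta$ with $C\delta\le\frac14c_0c_*$, then take $R$ large:
$$(-\Delta-\mu)G\ge\tfrac12c_0c_*s^{-b-2},\qquad\beta G\ge\delta\ell_*s^{-b-2}.$$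

**Step 4. The pair $h^\pm$.** This step verifies Lemma 2. By (11) and (12) with $\theta=a$, and since $a+2-b>0$,
$$|(-\Delta-\mu)v_a|+|\beta v_a|\le Cs^{-a-4}\le CR^{-(a+2-b)}s^{-b-2}.$$
Put $h^\pm=v_a\pm G$. For $R$ large:

* $(-\Delta-\mu)h^+\ge0$ and $\beta h^+\ge0\ge\beta h^-$.
* $(-\Delta-\mu)h^-\le-\frac14c_0c_*s^{-b-2}$.
* $0<h^-\le h^+\le Cs^{-a}$, because $G>0$ and $h^-\ge s^{-a}(c_*-CR^{a-b})>0$.

Since $s\ge1$ and $a(p+1)\ge b+2$, $(h^+)^{p+1}\le Cs^{-a(p+1)}\le Cs^{-b-2}$. So $(-\Delta-\mu)h^-\le-c_2(h^+)^{p+1}$ with some $c_2>0$, and Lemma 2 gives infinitely many solutions. For $f(s)=s-s^6$ we have $g=1-s^5$, so $f$ is strong KPP with $(U_5)$, and $p=5>4=4/(3-2)$ with $d=3$, $N=4$. $\blacksquare$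

Conjecture 4 is thereby disproved.

## 8. A perforated space with $N$ slow directions: proof of Theorem 2, part 4

The strip lies in $\mathbb R^N$ with $N=d+1$, and its amplitude lives on $\mathbb R^{N-1}$. It therefore needs $p>4/(N-3)$ and $N\ge4$, while part 3 stops at $p=4/(N-2)$. To close the gap the amplitude must live on all of $\mathbb R^N$. We use $\mathbb R^N$ with periodic holes, slightly deformed. So let $N\ge3$, $p>4/(N-2)$, $\gamma>0$, and take $d=N$ in (1) and (2).

**Step 1. A periodic domain with principal eigenvalue $\mu$.** This is the analogue of the strip of critical width. For $L>0$ let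
$$\rho=\frac L4,\qquad\Omega_0=\mathbb R^N\setminus\bigcup_{j\in\mathbb Z^N}\overline B(Lj,\rho),\qquad Y=\Omega_0/L\mathbb Z^N .$$
Both $\Omega_0$ and $Y$ are connected. Let $n$ be the unit normal outward from $\Omega_0$; on the sphere around $0$ it is $n=-y/\rho$. Let $\lambda(L)$ be the principal eigenvalue of $-\Delta$ on $Y$ with $\partial_n\varphi+\gamma\varphi=0$. Scaling lengths by $L$ gives $\lambda(L)=L^{-2}\Lambda_1(\gamma L)$, where
$$\Lambda_1(\beta)=\min\Big\{\int|\nabla u|^2+\beta\int_\partial u^2:\ \int u^2=1\Big\}\quad\text{on the unit cell }(L=1).$$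
A minimum of affine functions of $\beta$ is concave, so $\Lambda_1$ is continuous on $(0,\infty)$. Moreover:

* $\Lambda_1(0)=0$ (constants). Also $\Lambda_1(1)>0$, since a minimizer with value $0$ would be a nonzero constant with zero trace.
* $\Lambda_1$ is bounded by the eigenvalue with Dirichlet condition on the sphere, so $\lambda(L)\to0$ as $L\to\infty$.
* By concavity $\Lambda_1(\beta)\ge\beta\Lambda_1(1)$ for $\beta\le1$, so $\lambda(L)\ge\gamma\Lambda_1(1)/L$ when $\gamma L\le1$, and $\lambda(L)\to\infty$ as $L\to0$. Here $\gamma>0$ is used.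

Fix $L$ with $\lambda(L)=\mu$. Let $\varphi\in C^\infty(\overline Y)$ be the eigenfunction, so that
$$-\Delta\varphi=\mu\varphi\ \text{ in }Y,\qquad\partial_n\varphi=-\gamma\varphi\ \text{ on }\partial Y .$$
If $u$ is a minimizer so is $|u|$, which is positive inside by the strong maximum principle. So minimizers do not change sign, the eigenvalue is simple, and we take $\varphi>0$. On $\partial Y$ a zero of $\varphi$ would contradict Hopf's lemma, as in Section 2. So $\varphi>0$ on the compact set $\overline Y$. By simplicity $\varphi$ is invariant under the symmetries of $Y$: the reflections $y_j\mapsto-y_j$ and the coordinate permutations.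

Recall the solvability criterion: for smooth data, $\operatorname{div}(\varphi^2\nabla\chi)=F$ in $Y$, $\varphi^2\partial_n\chi=\psi$ on $\partial Y$ has a smooth periodic solution, unique up to a constant, if and only if $\int_YF=\int_{\partial Y}\psi$. We call such data *compatible*.

**Step 2. Why $\varphi A$ is not enough, and the correctors.** For a slowly varying amplitude $A$,
$$(-\Delta-\mu)(\varphi A)=-2\nabla\varphi\cdot\nabla A-\varphi\Delta A .$$
The first term is $O(s^{-\theta-1})$ for $A=A_\theta$, larger than the quantity $O(s^{-\theta-2})$ we want to exploit. In the strip this term was absent to leading order, since $\cos(ky)$ varied in $y$ and $A$ in $x$. Correctors remove it. (If there were no holes and $\varphi$ were constant, all correctors below could be taken to be $0$, and $q$ would be $1$.)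

Let $\chi_i$ be periodic with
$$\operatorname{div}\big(\varphi^2(\nabla\chi_i+e_i)\big)=0\ \text{ in }Y,\qquad\partial_n\chi_i=-n_i\ \text{ on }\partial Y .$$
This is compatible: $-\int_Y\partial_i\varphi^2=-\int_{\partial Y}\varphi^2n_i$. Define
$$q_{ij}\int_Y\varphi^2=\int_Y\varphi^2(\delta_{ij}+\partial_j\chi_i)=\int_Y\varphi^2(e_i+\nabla\chi_i)\cdot(e_j+\nabla\chi_j).$$
The two integrals agree because $\varphi^2(e_i+\nabla\chi_i)$ is divergence free with zero normal flux, so its integral against $\nabla\chi_j$ vanishes. The matrix is positive definite: with $\chi_\xi=\sum_i\xi_i\chi_i$, $\sum q_{ij}\xi_i\xi_j\int_Y\varphi^2=\int_Y\varphi^2|\xi+\nabla\chi_\xi|^2$. If this is $0$, then $\chi_\xi=-\xi\cdot y+\text{const}$ on the connected set $\Omega_0$, which is periodic only for $\xi=0$.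

It is also a multiple of the identity. For $i\ne j$, reflecting $y_j\mapsto-y_j$ leaves the problem for $\chi_i$ unchanged, so the reflected function is $\chi_i$ plus a constant. Reflecting twice shows that the constant is $0$. So $\partial_j\chi_i$ is odd in $y_j$, and $q_{ij}=0$. Coordinate permutations give $q_{11}=\dots=q_{NN}$. Hence $q_{ij}=q\delta_{ij}$ with $q>0$.

For the second order let $\chi_{ij}$ be periodic with
$$\operatorname{div}(\varphi^2\nabla\chi_{ij})=q_{ij}\varphi^2-\varphi^2(\delta_{ij}+\partial_j\chi_i)-\partial_j(\varphi^2\chi_i),\qquad\partial_n\chi_{ij}=-\chi_in_j .$$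
By the definition of $q_{ij}$ the first two terms on the right have total integral $0$, and $-\int_Y\partial_j(\varphi^2\chi_i)=-\int_{\partial Y}\varphi^2\chi_in_j$ matches the boundary datum. So this is compatible.

**Step 3. The deformed domain.** This step plays the role of the varying width $\ell(x)$: the local eigenvalue must drop by $q\kappa_a(x)$. Let $E$ be a smooth $L\mathbb Z^N$-periodic vector field on $\mathbb R^N$ with $E=Vn$ on $\partial\Omega_0$, where $V$ is smooth, periodic, independent of $R$, and chosen in Step 5. Let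
$$T(x)=x+\tau(x)E(x),\qquad\tau=\frac q\Lambda\,\kappa_a,\qquad\Omega=T(\Omega_0),$$
where the constant $\Lambda>0$, also independent of $R$, is defined in Step 5. Then $|\tau|=O(s^{-2})$, $|\nabla\tau|=O(s^{-3})$, $|D^2\tau|=O(s^{-4})$.

For $R$ large $\|DT-I\|\le\frac12$. So $T$ is the identity plus a contraction, hence a diffeomorphism of $\mathbb R^N$ with $|T(x)-T(x')|\ge\frac12|x-x'|$. Therefore $\Omega$ is a $C^\infty$ domain with $\partial\Omega=T(\partial\Omega_0)$.

It is uniformly smooth. Up to the translation by $Lj$, the components of $\partial\Omega$ are the images of $\partial B_\rho$ under $\iota_j(y)=y+\tau(Lj+y)E(y)$, and the derivatives of $\tau E$ up to any fixed order are $O(R^{-2})$ uniformly in $j$. Near a point $y_0$ the sphere is a graph over a tangential disc of radius $\rho/2$. After applying $\iota_j$, the tangential coordinates change by a map that is $C^3$-close to the identity, so by the inverse function theorem with uniform constants the image is a graph over a disc of radius $\rho/4$ about the image point,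 with bounded $C^3$ norm. Boundary points outside this patch come from points at distance at least some $c>0$ from the base point (on the same sphere, or on another one at distance at least $L/2$), so their images have distance at least $c/2$. Hence for $r$ small the part of $\partial\Omega$ in the ball of radius $r$ lies on that graph, and the cut-off remark in Section 2 applies.

**Step 4. Pulling the problem back to $\Omega_0$.** This step replaces the varying domain by varying coefficients. Let
$$J=DT=I+\tau DE+E\otimes\nabla\tau,\quad m=\det J,\quad\mathsf a=mJ^{-1}J^{-T},\quad\sigma=m|J^{-T}n| .$$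
For $u$ on $\Omega$ put $U=u\circ T$, so $(\nabla u)\circ T=J^{-T}\nabla U$. Volume elements change by $m$ and surface elements by $\sigma$. For $\eta$ on $\Omega$ and $H=\eta\circ T$,
$$\int_\Omega(\nabla u\cdot\nabla\eta-\mu u\eta)+\gamma\int_{\partial\Omega}u\eta=\int_{\Omega_0}(\mathsf a\nabla U\cdot\nabla H-\mu mUH)+\gamma\int_{\partial\Omega_0}\sigma UH .$$
Integrate by parts on both sides and compare for all $H$ of bounded support:
$$m\,[(-\Delta-\mu)u]\circ T=\mathcal LU:=-\operatorname{div}(\mathsf a\nabla U)-\mu mU,\qquad\sigma\,[\partial_\nu u+\gamma u]\circ T=\mathcal BU:=\mathsf a\nabla U\cdot n+\gamma\sigma U . \tag{13}$$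
Now expand. Write $O_{C^j}(s^{-i})$ when the derivatives up to order $j$ are also $O(s^{-i})$. Let $X=J-I$. Then $X=O_{C^1}(s^{-2})$ and $X=\tau DE+O_{C^1}(s^{-3})$, because $\nabla\tau=O_{C^1}(s^{-3})$. From $m=1+\operatorname{tr}X+O_{C^1}(s^{-4})$ and $J^{-1}=I-X+O_{C^1}(s^{-4})$,
$$\mathsf a=I+(\operatorname{tr}X)I-X-X^T+O_{C^1}(s^{-4}),\qquad|J^{-T}n|=1-n\cdot Xn+O(s^{-4}).$$
Hence
$$\mathsf a=I+\tau B+O_{C^1}(s^{-3}),\qquad m=1+\tau m_1+O(s^{-3}),\qquad\sigma=1+\tau s_1+O(s^{-3}),$$
$$B=(\operatorname{div}E)I-DE-DE^T,\qquad m_1=\operatorname{div}E,\qquad s_1=\operatorname{div}E-n\cdot(DE)n .$$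

**Step 5. The constant $\Lambda$ and the choice of $V$.** This step makes sure that moving the boundary really moves the eigenvalue. Testing the pulled-back quotient with $\varphi$ suggests that to first order the eigenvalue changes by $-\Lambda\tau$, where
$$\Lambda\int_Y\varphi^2:=-\Big[\int_YB\nabla\varphi\cdot\nabla\varphi+\gamma\int_{\partial Y}s_1\varphi^2-\mu\int_Ym_1\varphi^2\Big]. \tag{14}$$
We take (14) as the definition of $\Lambda$ and compute it. First,
$$\operatorname{div}\big(|\nabla\varphi|^2E-2(E\cdot\nabla\varphi)\nabla\varphi\big)=B\nabla\varphi\cdot\nabla\varphi+2\mu\varphi\,E\cdot\nabla\varphi .$$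
To see this, expand the left side as $2E_i\partial_{ij}\varphi\,\partial_j\varphi+|\nabla\varphi|^2\operatorname{div}E-2\partial_jE_i\,\partial_i\varphi\,\partial_j\varphi-2E_i\partial_{ij}\varphi\,\partial_j\varphi-2(E\cdot\nabla\varphi)\Delta\varphi$. The second derivatives cancel, and $\Delta\varphi=-\mu\varphi$. Second,
$$\mu\int_Y\varphi^2\operatorname{div}E=\mu\int_{\partial Y}\varphi^2E\cdot n-2\mu\int_Y\varphi\,E\cdot\nabla\varphi .$$
Integrate the first identity over $Y$ and subtract the second. The terms $2\mu\int\varphi E\cdot\nabla\varphi$ cancel, and with $E=Vn$ on $\partial Y$,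
$$\int_YB\nabla\varphi\cdot\nabla\varphi-\mu\int_Ym_1\varphi^2=\int_{\partial Y}V\big(|\nabla\varphi|^2-2(\partial_n\varphi)^2-\mu\varphi^2\big)=\int_{\partial Y}V\big(|\nabla_\partial\varphi|^2-\gamma^2\varphi^2-\mu\varphi^2\big),$$
where $|\nabla\varphi|^2=|\nabla_\partial\varphi|^2+\gamma^2\varphi^2$ on $\partial Y$ and $\nabla_\partial$ is the tangential gradient. Finally $s_1$ is the tangential divergence of $E$: $s_1=\operatorname{div}_\partial(Vn)=V\operatorname{div}_\partial n=-V(N-1)/\rho$. Altogether
$$-\Lambda\int_Y\varphi^2=\int_{\partial Y}V\,b_0,\qquad b_0=|\nabla_\partial\varphi|^2-\Big(\mu+\gamma^2+\gamma\frac{N-1}\rho\Big)\varphi^2 .$$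
At a maximum point of $\varphi|_{\partial Y}$ the tangential gradient vanishes and $b_0<0$, so $b_0\not\equiv0$. Choose $V=-b_0$. Then
$$\Lambda=\frac{\int_{\partial Y}b_0^2}{\int_Y\varphi^2}>0 .$$
There is no circularity: $\varphi$ determines $V$, then one fixes $E$, then $\Lambda$ is defined, then $\tau$ and $T$.

**Step 6. The corrector for the deformation.** This step cancels the oscillating part of the error that the deformation creates. Let $\zeta$ be periodic with
$$\operatorname{div}(\varphi^2\nabla\zeta)=\Lambda\varphi^2-\varphi\operatorname{div}(B\nabla\varphi)-\mu m_1\varphi^2,\qquad\varphi^2\partial_n\zeta=-\varphi B\nabla\varphi\cdot n-\gamma s_1\varphi^2 .$$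
Since $\int_Y\varphi\operatorname{div}(B\nabla\varphi)=\int_{\partial Y}\varphi B\nabla\varphi\cdot n-\int_YB\nabla\varphi\cdot\nabla\varphi$, compatibility reads
$$\Lambda\int_Y\varphi^2+\int_YB\nabla\varphi\cdot\nabla\varphi-\mu\int_Ym_1\varphi^2=-\gamma\int_{\partial Y}s_1\varphi^2,$$
which is exactly (14).

**Step 7. The expansion.** This step shows that the full ansatz sees the amplitude equation $q(-\Delta-\kappa_a)A$ up to $O(s^{-\theta-3})$. For $\theta\in\{a,b\}$ and $A=A_\theta$ let (with summation)
$$U_\theta=\varphi W,\qquad W=A+\chi_i\partial_iA+\chi_{ij}\partial_{ij}A+\tau A\zeta .$$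
From $\Delta\varphi=-\mu\varphi$ and $\partial_n\varphi=-\gamma\varphi$,
$$\varphi(-\Delta-\mu)(\varphi W)=-\varphi^2\Delta W-2\varphi\nabla\varphi\cdot\nabla W=-\operatorname{div}(\varphi^2\nabla W),\qquad\varphi(\partial_n+\gamma)(\varphi W)=\varphi^2\partial_nW .$$
Therefore
$$\varphi\mathcal LU_\theta=-\operatorname{div}(\varphi^2\nabla W)-\varphi\operatorname{div}((\mathsf a-I)\nabla U_\theta)-\mu\varphi(m-1)U_\theta, \tag{15}$$
$$\varphi\mathcal BU_\theta=\varphi^2\partial_nW+\varphi(\mathsf a-I)\nabla U_\theta\cdot n+\gamma\varphi(\sigma-1)U_\theta . \tag{16}$$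

*First terms.* Sort $\operatorname{div}(\varphi^2\nabla W)$ by derivatives of $A$. The term $A$ gives $\partial_i\varphi^2\,\partial_iA+\varphi^2\delta_{ij}\partial_{ij}A$. The term $\chi_i\partial_iA$ gives
$$\operatorname{div}(\varphi^2\nabla\chi_i)\,\partial_iA+\big[\varphi^2\partial_j\chi_i+\partial_j(\varphi^2\chi_i)\big]\partial_{ij}A+\varphi^2\chi_i\,\Delta\partial_iA,$$
and the last of these is $O(s^{-\theta-3})$. The term $\chi_{ij}\partial_{ij}A$ gives $\operatorname{div}(\varphi^2\nabla\chi_{ij})\partial_{ij}A+O(s^{-\theta-3})$. The term $\tau A\zeta$ gives $\tau A\operatorname{div}(\varphi^2\nabla\zeta)+O(s^{-\theta-3})$, because $\nabla(\tau A)$ and $D^2(\tau A)$ are $O(s^{-\theta-3})$. By Step 2 the coefficient of $\partial_iA$ is $\partial_i\varphi^2+\operatorname{div}(\varphi^2\nabla\chi_i)=0$, and that of $\partial_{ij}A$ is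
$$\varphi^2\delta_{ij}+\varphi^2\partial_j\chi_i+\partial_j(\varphi^2\chi_i)+\operatorname{div}(\varphi^2\nabla\chi_{ij})=q_{ij}\varphi^2=q\,\delta_{ij}\varphi^2 .$$
So
$$\operatorname{div}(\varphi^2\nabla W)=q\varphi^2\Delta A+\tau A\operatorname{div}(\varphi^2\nabla\zeta)+O(s^{-\theta-3}).$$
On the boundary
$$\partial_nW=(n_i+\partial_n\chi_i)\partial_iA+(\chi_in_j+\partial_n\chi_{ij})\partial_{ij}A+\tau A\,\partial_n\zeta+O(s^{-\theta-3})=\tau A\,\partial_n\zeta+O(s^{-\theta-3}),$$
since both brackets vanish.

*Remaining terms.* We have $U_\theta=\varphi A+O_{C^2}(s^{-\theta-1})$, $\mathsf a-I=\tau B+O_{C^1}(s^{-3})$ and $\mathsf a-I=O_{C^1}(s^{-2})$. So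
$$\operatorname{div}((\mathsf a-I)\nabla U_\theta)=\operatorname{div}\big(\tau B\nabla(\varphi A)\big)+O(s^{-\theta-3})=\tau A\operatorname{div}(B\nabla\varphi)+O(s^{-\theta-3}),$$
because every derivative falling on $\tau$ or $A$ gains a factor $s^{-1}$. Likewise $(m-1)U_\theta=\tau m_1\varphi A+O(s^{-\theta-3})$, and on the boundary the last two terms of (16) are $\tau A[\varphi B\nabla\varphi\cdot n+\gamma s_1\varphi^2]+O(s^{-\theta-3})$.

*Sum.* In (15) the terms with $\tau A$ add up to $-\tau A\big[\operatorname{div}(\varphi^2\nabla\zeta)+\varphi\operatorname{div}(B\nabla\varphi)+\mu m_1\varphi^2\big]=-\Lambda\tau A\varphi^2$ by the choice of $\zeta$. In (16) they cancel. With $\Lambda\tau=q\kappa_a$ and $-\Delta A_\theta=\kappa_\theta A_\theta$,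
$$\varphi\mathcal LU_\theta=-\varphi^2(q\Delta A_\theta+\Lambda\tau A_\theta)+O(s^{-\theta-3})=q\varphi^2(\kappa_\theta-\kappa_a)A_\theta+O(s^{-\theta-3}),\qquad\varphi\mathcal BU_\theta=O(s^{-\theta-3}). \tag{17}$$

**Step 8. The barriers.** This step repeats Steps 3 and 4 of Section 7. Let $Z\in C^\infty(\overline Y)$ be periodic with $\partial_nZ=1$ on $\partial Y$; it replaces $y^2$. Then $\mathcal L(\varphi Zs^{-b-2})=O(s^{-b-2})$. By the formula $\varphi(\partial_n+\gamma)(\varphi W)=\varphi^2\partial_nW$ with $W=Zs^{-b-2}$, and since $\mathsf a-I$ and $\sigma-1$ are $O(s^{-2})$,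
$$\varphi\mathcal B(\varphi Zs^{-b-2})=\varphi^2s^{-b-2}+O(s^{-b-3}).$$
Let $G=U_b+\delta\varphi Zs^{-b-2}$ with $\delta\in(0,1]$. By (17) and (2), dividing by $\varphi$, which lies between positive constants,
$$\mathcal LG\ge\big(qc_0\min\varphi-C\delta-CR^{-1}\big)s^{-b-2},\qquad\mathcal BG\ge\big(\delta\min\varphi-CR^{-1}\big)s^{-b-2}.$$
Fix $\delta$ small and then $R$ large: there is $c_1>0$, independent of $R$, with
$$\mathcal LG\ge c_1s^{-b-2},\qquad\mathcal BG\ge c_1s^{-b-2},\qquad|\mathcal LU_a|+|\mathcal BU_a|\le Cs^{-a-3}\le CR^{-(a+1-b)}s^{-b-2}.$$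
This is where $b<a+1$ is needed. Put $U^\pm=U_a\pm G$. Since $U_a=\varphi s^{-a}(1+O(s^{-1}))$, $G=\varphi s^{-b}(1+O(s^{-1}))$ and $b>a$, for $R$ large:

* $0<U^-\le U^+\le Cs^{-a}$.
* $\mathcal LU^+\ge0$ and $\mathcal BU^+\ge0\ge\mathcal BU^-$.
* $\mathcal LU^-\le-\frac12c_1s^{-b-2}$.

Let $h^\pm=U^\pm\circ T^{-1}$ on $\Omega$. For $R$ large $0<m\le2$ and $\sigma>0$, so (13) gives $(-\Delta-\mu)h^+\ge0$, the two boundary inequalities, and
$$[(-\Delta-\mu)h^-]\circ T=\frac{\mathcal LU^-}m\le-\frac{c_1}4s^{-b-2}\le-c_2(U^+)^{p+1},$$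
for some $c_2>0$, because $(U^+)^{p+1}\le Cs^{-a(p+1)}\le Cs^{-b-2}$. The functions $h^\pm$ are $C^2$ on $\overline\Omega$ and bounded, and $0<h^-\le h^+$. Lemma 2 gives infinitely many solutions of (4) on $\Omega$. $\blacksquare$
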